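# Coherent complexes on a complex manifold: the comparison functor in dimensions at most two and at least three

## 1. The comparison functor and the guess "it is always an equivalence"

Let $X$ be a complex manifold: finite-dimensional, Hausdorff, with countable topology, not assumed compact. Write $\mathcal O=\mathcal O_X$ for its sheaf of holomorphic functions, $\mathrm{Sh}(X)$ for the abelian category of sheaves of $\mathcal O_X$-modules, and $\mathrm{Coh}(X)\subset \mathrm{Sh}(X)$ for the full abelian subcategory of coherent sheaves. There are two natural ways to speak of "a bounded complex of coherent sheaves up to quasi-isomorphism". One may take the bounded derived category $D^b(\mathrm{Coh}(X))$, in which objects, morphisms and quasi-isomorphisms are all coherent. Or one may take $D^b_{\mathrm{Coh}}(\mathrm{Sh}(X))$, the full subcategory of $D(\mathrm{Sh}(X))$ whose objects are the complexes of arbitrary $\mathcal O_X$-modules with coherent cohomology sheaves that vanish in all but finitely many degrees. The inclusion $\mathrm{Coh}(X)\hookrightarrow \mathrm{Sh}(X)$ is exact, so there is a canonical triangulated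 functor
$$\Phi_X\colon D^b(\mathrm{Coh}(X))\longrightarrow D^b_{\mathrm{Coh}}(\mathrm{Sh}(X)).$$
The question, posed in "Loose Simplicial Objects" (https://github.com/thosgood/thosgood.github.io), is whether $\Phi_X$ is an equivalence for every $X$.

The answer one would first guess is yes. For a Noetherian scheme $Y$ the functor $D^b(\mathrm{Coh}(Y))\to D^b_{\mathrm{Coh}}(\mathrm{Sh}(Y))$ is an equivalence (SGA 6, II, Corollaire 2.2.2.1). On a complex manifold every coherent sheaf is perfect, that is, locally quasi-isomorphic to a bounded complex of finite locally free sheaves, so nothing goes wrong locally.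

The first test is $X$ a point. Then $\mathrm{Coh}(X)$ is the category of finite-dimensional vector spaces and $\mathrm{Sh}(X)$ that of all vector spaces. In both derived categories every complex is isomorphic to the sum of its shifted cohomology spaces, and $\mathrm{Hom}(V,W[i])$ is $\mathrm{Hom}(V,W)$ for $i=0$ and $0$ otherwise. So $\Phi_X$ is an equivalence.

For further tests we need a criterion. For $F,G\in\mathrm{Coh}(X)$ put
$$\mathrm{Ext}^i_{\rm Coh}(F,G)=\mathrm{Hom}_{D^b(\mathrm{Coh}(X))}(F,G[i]),\qquad \mathrm{Ext}^i(F,G)=\mathrm{Hom}_{D(\mathrm{Sh}(X))}(F,G[i]),$$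
and let $\varphi^i\colon \mathrm{Ext}^i_{\rm Coh}(F,G)\to\mathrm{Ext}^i(F,G)$ be the map induced by $\Phi_X$. We write $\mathcal Ext^q$ for sheaf Ext. For coherent $F,G$ it is coherent with stalks $\mathcal Ext^q(F,G)_x=\mathrm{Ext}^q_{\mathcal O_x}(F_x,G_x)$, and there is the local-to-global spectral sequence
$$E_2^{p,q}=H^p(X,\mathcal Ext^q(F,G))\Longrightarrow \mathrm{Ext}^{p+q}(F,G).\tag{1}$$
In particular $\mathrm{Ext}^i(\mathcal O,G)=H^i(X,G)$.

## 2. Effacing Ext classes by coherent epimorphisms

**Definition.** A class $\xi\in\mathrm{Ext}^i(F,G)$ is *effaced* by an epimorphism $\pi\colon B\to F$ in $\mathrm{Coh}(X)$ if $\pi^*\xi=0$ in $\mathrm{Ext}^i(B,G)$.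

For example, a short exact sequence $0\to G\to A\xrightarrow{\pi} F\to 0$ defines a class in $\mathrm{Ext}^1(F,G)$, and $\pi$ effaces it: the pulled-back extension splits along the diagonal.

**Lemma 1.**
(a) For $i\ge1$, every class in the image of $\varphi^i$ is effaced by some epimorphism in $\mathrm{Coh}(X)$.
(b) If for all $F,G\in\mathrm{Coh}(X)$ and all $i\ge2$ every class in $\mathrm{Ext}^i(F,G)$ is effaced by an epimorphism in $\mathrm{Coh}(X)$, then $\Phi_X$ is an equivalence.
(c) Let $i\ge 2$ and $\xi\in \mathrm{Ext}^i(F,G)$ with $\xi\notin\operatorname{im}\varphi^i$. Then $\Phi_X$ is not full, and the object $K$ in a triangle $G[i-1]\to K\to F\xrightarrow{\xi}G[i]$ is not in the essential image of $\Phi_X$.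

**Proof of (a).** In the bounded derived category of an abelian category, a class in $\mathrm{Ext}^i_{\rm Coh}(F,G)$ is represented by a Yoneda extension $0\to G\to A_i\to\dots\to A_1\to F\to 0$ in $\mathrm{Coh}(X)$. Let $N=\ker(A_1\to F)$. The class is a composite $F\to N[1]\to G[i]$, where $F\to N[1]$ is the class of $0\to N\to A_1\to F\to0$. The composite $A_1\to F\to N[1]$ is zero, since these are consecutive maps in a triangle. So the epimorphism $A_1\to F$ kills the class in $D^b(\mathrm{Coh}(X))$. Applying $\Phi_X$ gives the claim.

**Proof of (b).** *First we show that every $\varphi^i$ is bijective.* For $i<0$ both sides are zero. The map $\varphi^0$ is bijective because $\mathrm{Coh}(X)$ is a full subcategory. The map $\varphi^1$ is bijective because both sides classify short exact sequences, and an $\mathcal O_X$-module extension of a coherent sheaf by a coherent sheaf is coherent.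

Let $i\ge 2$ and suppose $\varphi^{i-1}$ is bijective for all pairs. For an epimorphism $B\to F$ with kernel $N$ we compare, in the two theories, the exact sequences
$$\mathrm{Ext}^{i-1}_?(B,G)\to\mathrm{Ext}_?^{i-1}(N,G)\xrightarrow{\ \delta\ }\mathrm{Ext}_?^i(F,G)\to\mathrm{Ext}_?^i(B,G).$$

For injectivity, let $\varphi^i(\alpha)=0$. By the proof of (a) some epimorphism $B\to F$ kills $\alpha$ already in $D^b(\mathrm{Coh}(X))$, so $\alpha=\delta\beta$ with $\beta\in\mathrm{Ext}^{i-1}_{\rm Coh}(N,G)$. Then $\delta\varphi(\beta)=\varphi(\alpha)=0$, so $\varphi(\beta)$ is the restriction of a class in $\mathrm{Ext}^{i-1}(B,G)$. By surjectivity in degree $i-1$ that class is $\varphi(\gamma)$ with $\gamma\in\mathrm{Ext}^{i-1}_{\rm Coh}(B,G)$. By injectivity in degree $i-1$ for the pair $(N,G)$, $\beta$ is the restriction of $\gamma$. Hence $\alpha=\delta\beta=0$.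

For surjectivity, let $\xi\in\mathrm{Ext}^i(F,G)$ and let $B\to F$ efface it. Then $\xi=\delta\beta'$ with $\beta'\in\mathrm{Ext}^{i-1}(N,G)$. By surjectivity in degree $i-1$, $\beta'=\varphi(\beta)$, so $\xi=\varphi(\delta\beta)$.

*Next, $\Phi_X$ is fully faithful.* We show that $\mathrm{Hom}(K,L[i])\to\mathrm{Hom}(\Phi K,\Phi L[i])$ is bijective for all $i$ and all $K,L$ in $D^b(\mathrm{Coh}(X))$, by induction on the total number of nonzero cohomology sheaves of $K$ and $L$. If each has at most one, this is the bijectivity of some $\varphi^{i'}$. Otherwise one of them, say $K$, has at least two. With $m$ its top degree, the triangle $\tau^{<m}K\to K\to H^m(K)[-m]\to$ has outer terms with fewer cohomology sheaves, and the five lemma applied to the two long exact Hom sequences gives the claim for $K$. The argument for $L$ is the same.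

*Finally, $\Phi_X$ is essentially surjective.* We use induction on the number of nonzero cohomology sheaves of $K\in D^b_{\mathrm{Coh}}(\mathrm{Sh}(X))$. With top degree $m$, $K$ is the cone of a map $H^m(K)[-m-1]\to\tau^{<m}K$ whose source and target are, by induction, isomorphic to images under $\Phi_X$. By fullness the map lifts to $D^b(\mathrm{Coh}(X))$, and the cone of the lift is sent to an object isomorphic to $K$.

**Proof of (c).** The map $\varphi^i$ is the map of $\Phi_X$ on $\mathrm{Hom}(F,G[i])$, so $\Phi_X$ is not full. As $i-1\ge1$, the object $K$ has exactly the cohomology sheaves $H^0(K)=F$ and $H^{-(i-1)}(K)=G$ (up to zero sheaves), and the given triangle is its truncation triangle. Suppose $K\cong\Phi_X(K')$. Let $G'[i-1]\to K'\to F'\xrightarrow{\xi'}G'[i]$ be the truncation triangle of $K'$ in $D^b(\mathrm{Coh}(X))$. The functor $\Phi_X$ commutes with truncations, and truncation triangles are unique up to unique isomorphism. So there are isomorphisms $f\colon F\to F'$ and $g\colon G'\to G$ of coherent sheaves with $\xi=g[i]\circ\varphi^i(\xi')\circ f=\varphi^i(g[i]\circ\xi'\circ f)$. This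 contradicts $\xi\notin\operatorname{im}\varphi^i$. $\square$

So everything is decided by one question: *can every class in $\mathrm{Ext}^i(F,G)$, $i\ge2$, be killed by passing to a coherent cover of $F$?*

## 3. Riemann surfaces, projective manifolds and finite Laurent tails

**Dimension one.** Let $X$ be a Riemann surface and $F,G$ coherent. The local rings are discrete valuation rings, so $\mathcal Ext^q(F,G)=0$ for $q\ge2$. Also $\mathcal Ext^1(F,G)$ vanishes wherever $F$ is locally free, so it has discrete support and no higher cohomology. Finally $H^p(X,\mathcal Hom(F,G))=0$ for $p\ge2$: the sheaf $\mathcal Hom(F,G)$ is an extension of a locally free sheaf by one with discrete support, and the Dolbeault resolution has length one. By (1), $\mathrm{Ext}^i(F,G)=0$ for $i\ge2$. The hypothesis of Lemma 1(b) is empty, and the guess is right.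

**Projective manifolds.** Let $X$ be projective and $\xi\in\mathrm{Ext}^i(F,G)$, $i\ge1$. By Serre's theorems, for $m$ large there is an epimorphism $\mathcal O(-m)^N\to F$, and $\mathrm{Ext}^i(\mathcal O(-m)^N,G)=H^i(X,G(m))^N=0$. So $\xi$ is effaced and the guess is right again.

This suggests a general attack: cover $F$ by a vector bundle and make the bundle negative enough. It stops at once, because there are coherent sheaves on complex manifolds that admit no resolution by locally free sheaves (Voisin 2002, Corollary A.5). But Lemma 1 does not ask for bundles. Any coherent $B$ will do, so this obstacle does not settle the question.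

**A space with large cohomology.** Let $X=\mathbb C^3\setminus\{0\}$. It is covered by the Stein open sets $U_i=\{z_i\ne0\}$, whose intersections are Stein, so
$$\mathrm{Ext}^2(\mathcal O,\mathcal O)=H^2(X,\mathcal O)=\mathcal O(U_{123})\big/\big(\mathcal O(U_{12})+\mathcal O(U_{13})+\mathcal O(U_{23})\big),$$
which is infinite-dimensional. One might hope that its classes are not effaceable. Take $\xi=[z_1^{-a}z_2^{-b}z_3^{-c}]$ with $a,b,c\geq 1$. The map $(z_1^a,z_2^b,z_3^c)\colon\mathcal O^3\to\mathcal O$ is an epimorphism on $X$. It pulls $\xi$ back to $(z_1^a\xi,z_2^b\xi,z_3^c\xi)$, and $z_1^a\xi=[z_2^{-b}z_3^{-c}]=0$ since this function lies in $\mathcal O(U_{23})$. The other two entries vanish likewise. Taking one large exponent throughout kills any finite sum of such monomials. So the guess survives this test too, and nonvanishing cohomology alone proves nothing.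

## 4. Failure from dimension three on, equivalence up to dimension two

The guess is nevertheless wrong. For $n\ge3$ let $p_1<\dots<p_n$ be the first $n$ primes and
$$s_k=(p_1^{-k},\dots,p_n^{-k})\in\mathbb C^n\setminus\{0\},\qquad s_k\to0\ \text{ as }k\to\infty .$$

**Theorem A.** Let $n\ge3$ (e.g. $n=3$), $X=\mathbb C^n\setminus\{0\}$, $S=\{s_k:k\ge1\}$, with ideal sheaf $I_S\subset\mathcal O_X$. There is $\xi\in\mathrm{Ext}^{n-1}(I_S,\mathcal O_X)$ not in the image of $\mathrm{Ext}^{n-1}_{\rm Coh}(I_S,\mathcal O_X)$, and $\Phi_X$ is neither full nor essentially surjective.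

**Theorem B.** $\Phi_X$ is neither full nor essentially surjective in the following cases, for every $n\ge3$:

1. $X=Y\setminus\{y\}$, where $Y$ is any connected complex manifold of dimension $n$ and $y\in Y$ (e.g. $\mathbb P^3\setminus\{\mathrm{pt}\}$);
2. $X=(\mathbb C^n\setminus\{0\})/\langle g\rangle$ with $g=\mathrm{diag}(1/p_1,\dots,1/p_n)$, a compact Hopf manifold.

**Theorem C.** If all components of $X$ have dimension $\le2$ (compact or not), then $\Phi_X$ is an equivalence.

Hence $\Phi_X$ is an equivalence for all $n$-dimensional manifolds $X$ if and only if $n\le2$. Compactness does not rescue the guess, but dimension at most two does. Sections 5–9 prove Theorems A and B, and Sections 10–13 prove Theorem C.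

## 5. Extension classes concentrated at points

**The local class.** Let $R$ be the local ring of an $n$-dimensional manifold at a point, $\mathfrak m$ its maximal ideal, $n\ge2$. It is regular of dimension $n$, so
$$\mathrm{Ext}^i_R(N,R)=0\quad\text{for } N \text{ of finite length and } i<n,\qquad \mathrm{Ext}^n_R(\mathbb C,R)\cong\mathbb C. \tag{2}$$
From $0\to\mathfrak m\to R\to\mathbb C\to0$ and $\mathrm{Ext}^{n-1}_R(R,R)=\mathrm{Ext}^n_R(R,R)=0$ we get
$$\delta\colon\mathrm{Ext}^{n-1}_R(\mathfrak m,R)\xrightarrow{\ \sim\ }\mathrm{Ext}^n_R(\mathbb C,R)\cong\mathbb C.\tag{3}$$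
So the ideal of a point carries one class, up to scale. Locally it is easily effaced: a surjection $R^n\to\mathfrak m$ kills it, because $\mathrm{Ext}^{n-1}_R(R^n,R)=0$.

**One point is not enough.** Let $x\in\mathbb C^n\setminus\{0\}$, $n\ge 2$. Since $H^{n-1}(\mathbb C^n,\mathcal O)=H^n(\mathbb C^n,\mathcal O)=0$, we have on $\mathbb C^n$ that $\mathrm{Ext}^{n-1}(I_x,\mathcal O)\cong \mathrm{Ext}^n(\mathcal O/I_x,\mathcal O)\cong\mathbb C$. Let $\xi$ be a generator. The epimorphism $(z_i-x_i)_i\colon\mathcal O^n\to I_x$ pulls $\xi$ back into $H^{n-1}(\mathbb C^n,\mathcal O)^n=0$. Restricting to $\mathbb C^n\setminus\{0\}$, we see that $\xi|_{\mathbb C^n\setminus\{0\}}$, whose stalk at $x$ is nonzero, is effaced there.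

**A sequence of points on a line.** Next we try infinitely many points that accumulate at the puncture, so that no finite set of functions on $\mathbb C^n$ serves all of them. It matters how they are placed. Let $n=3$, $X=\mathbb C^3\setminus\{0\}$, let $\ell=\{z_2=z_3=0\}\subset X$, so $\ell\cong\mathbb C^*$, and
$$S'=\{(1/k,0,0):k\in\mathbb Z\setminus\{0\}\}\subset\ell .$$
It is closed and discrete in $X$. The function $f=\sin(\pi/z_1)$ on $\ell$ has simple zeros, exactly on $S'$. Put
$$B=\{(a,b)\in\mathcal O^2: a|_\ell=f\cdot b|_\ell\}=\ker\big(\mathcal O^2\to\mathcal O_\ell\big),\qquad \pi(a,b)=a .$$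
This $B$ is coherent, and $\pi(B)=\{a:a|_\ell\in f\mathcal O_\ell\}=I_{S'}$, so $\pi\colon B\to I_{S'}$ is an epimorphism. At $s\in S'$, with $R=\mathcal O_s$, the sequence $0\to B_s\to R^2\to R/(z_2,z_3)\to0$ gives $\mathrm{Ext}^2_R(B_s,R)\cong\mathrm{Ext}^3_R(R/(z_2,z_3),R)=0$, since $R/(z_2,z_3)$ has projective dimension $2$. So for every $\xi\in\mathrm{Ext}^2(I_{S'},\mathcal O)$, the pullback $\pi^*\xi$ has zero stalk at every point of $S'$. Looking at stalks cannot show that $\xi$ resists effacement.

The cause is visible: the line $\ell$ is a positive-dimensional analytic set through infinitely many of the points, and $B$ is bent along it. So we want a sequence tending to $0$ that is eventually off every such set. Since analytic sets may be wild near the puncture, we shall need an extension theorem to tame them, but first we need the sequence.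

## 6. The sequence $(p_1^{-k},\dots,p_n^{-k})$ leaves every hypersurface germ

**Lemma 2.** If $f\ne0$ is a holomorphic germ at $0\in\mathbb C^n$, then $f(s_k)\ne0$ for all $k\gg0$.

*Proof.* Write $f=\sum_m a_mz^m$ over multi-indices $m$ and put $N(m)=\prod_i p_i^{m_i}$. At $s_k$ the monomial $z^m$ has the value $N(m)^{-k}$. Choose $k_1$ such that the power series converges absolutely at $s_k$ for $k\ge k_1$. Then $f(s_k)=\sum_m a_mN(m)^{-k}$.

By unique factorization $m\mapsto N(m)$ is injective. So among the $m$ with $a_m\neq0$ there is exactly one, $m_0$, with $N(m_0)$ minimal, and $N(m)>N(m_0)$ for all other $m$ with $a_m\ne0$. Now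
$$N(m_0)^kf(s_k)=a_{m_0}+\sum_{m\ne m_0}a_m\Big(\frac{N(m_0)}{N(m)}\Big)^k .$$
Each term of the sum tends to $0$ as $k\to\infty$, and for $k\ge k_1$ it is bounded in absolute value by $|a_m|(N(m_0)/N(m))^{k_1}$, which is summable. By dominated convergence the right-hand side tends to $a_{m_0}\ne0$. $\square$

## 7. Reflexive sheaves across the puncture, and detection of the local class

We recall what is used about duals. For coherent $B$ on a manifold put $B^*=\mathcal Hom(B,\mathcal O)$. The sheaf $E$ is **reflexive** if $E\to E^{**}$ is an isomorphism. The double dual $B^{**}$ is always reflexive and torsion free. The map $B\to B^{**}$ is an isomorphism where $B$ is locally free, that is, off a nowhere dense analytic set, and its kernel is the torsion subsheaf of $B$. For example, for a point $x$ in a manifold of dimension $n\ge2$ we have $I_x^{*}=\mathcal O$ by Hartogs, so $I_x^{**}=\mathcal O$, and $I_x$ is torsion free but not reflexive.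

Two theorems about a puncture are used.

- *Remmert–Stein:* an analytic subset of $U\setminus\{0\}$ of pure dimension $d>0$ has analytic closure in $U$.
- *Extension theorem (Trautmann, Siu, Frisch–Guenot):* a reflexive sheaf on the complement of an analytic subset of codimension $\ge3$ of a manifold has coherent direct image on the manifold. See Y.-T. Siu, *Extending coherent analytic sheaves*, Ann. of Math. 90 (1969), and J. Frisch, J. Guenot, *Prolongement de faisceaux analytiques cohérents*, Invent. Math. 7 (1969).

**Lemma 3.** Let $n\ge3$, $U$ an open neighborhood of $0\in\mathbb C^n$, $U^*=U\setminus\{0\}$. Let $S\subset U^*$ be a closed discrete subset of $U^*$ containing $s_k$ for all large $k$. Let $B$ be coherent on $U^*$ and $\pi\colon B\to I_S$ an epimorphism. Then for all $k\gg0$, with $R=\mathcal O_{U,s_k}$ and $\mathfrak m=\mathfrak m_{s_k}$, the map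
$$\pi^*\colon\mathrm{Ext}^{n-1}_R(\mathfrak m,R)\to\mathrm{Ext}^{n-1}_R(B_{s_k},R)$$
is injective, and $\mathrm{Ext}^{n-1}_R(\mathfrak m,R)\cong\mathrm{Ext}^n_R(\mathbb C,R)\cong\mathbb C$.

*Proof.* The last statement is (3). The claim concerns large $k$ only, so we may shrink $U$ to a ball.

**Set-up: replacing $B$ by its reflexive hull.** Let $E=B^{**}$, $T=\ker(B\to E)$ the torsion subsheaf, $B''=B/T\subset E$ and $Q=E/B''$. The double dual of the composite $B\to I_S\subset\mathcal O$ is a map $\phi\colon E\to\mathcal O^{**}=\mathcal O$, and by naturality of $B\to B^{**}$ the composite $B\to E\xrightarrow{\phi}\mathcal O$ is the given map. Hence $\phi(B'')=I_S$. The plan is to show that at $s_k$, for large $k$, the sheaves $T$ and $Q$ are only finite-length corrections and $\phi$ is onto. Then algebra finishes.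

**Step (i): for $k\gg0$, $T_{s_k}$ and $Q_{s_k}$ have finite length.** This step excludes the bad behavior along a line seen in Section 5. The set $\operatorname{supp}T\cup\operatorname{supp}Q$ is a nowhere dense analytic subset of $U^*$, because $T$ is torsion and $B\to E$ is an isomorphism off a nowhere dense analytic set. Let $W$ be the union of its irreducible components of positive dimension. For $d=1,\dots,n-1$ the union $W_d$ of the $d$-dimensional components is analytic in $U^*$ of pure dimension $d$, so by Remmert–Stein its closure in $U$ is analytic. Hence $W\cup\{0\}$ is analytic in $U$. It is nowhere dense, so near $0$ it is contained in $\{f=0\}$ for some germ $f\ne0$ at $0$. By Lemma 2, $f(s_k)\neq 0$ and so $s_k\notin W$ for $k\gg0$. For such $k$ the point $s_k$ is at most an isolated point of $\operatorname{supp}T\cup\operatorname{supp}Q$, and by the Nullstellensatz $T_{s_k}$ and $Q_{s_k}$ have finite length.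

**Step (ii): for $k\gg0$, $\phi_{s_k}\colon E_{s_k}\to R$ is surjective.** This step excludes covers such as $\mathcal O^n\to I_x$, for which $E=\mathcal O^n$ and $\phi$ has image $\mathfrak m$ at the point. Let $j\colon U^*\to U$ be the inclusion. The sheaf $E$ is reflexive and $\{0\}$ has codimension $n\ge3$, so $j_*E$ is coherent by the extension theorem. By Hartogs $j_*\mathcal O_{U^*}=\mathcal O_U$. So $\phi$ extends to a map $\hat\phi=j_*\phi\colon j_*E\to\mathcal O_U$ of coherent sheaves, and its image $J\subset\mathcal O_U$ is a coherent ideal. On $U^*$ we have $J=\phi(E)\supset\phi(B'')=I_S$, so the zero set satisfies $V(J)\setminus\{0\}\subset S$. Thus $V(J)$ is an analytic subset of $U$ all of whose points other than possibly $0$ are isolated. It cannot have positive dimension at $0$, since then it would have positive dimension at points near $0$ other than $0$. So $V(J)$ is analytic of dimension $\le0$, hence discrete and closed in $U$, and $0$ is not an accumulation point of it. Therefore $s_k\notin V(J)$ for $k\gg0$, which means $J_{s_k}=R$.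

**Step (iii): conclusion at $s_k$.** Fix $k$ as in (i) and (ii), and take stalks at $s_k$ without changing notation. Since $\phi(B'')=\mathfrak m$ and $\phi(E)=R$, the map $\phi$ gives a morphism from the exact sequence $0\to B''\to E\to Q\to0$ to $0\to\mathfrak m\to R\to\mathbb C\to0$, and $Q\to\mathbb C$ is surjective. Naturality of connecting maps gives the commutative square
$$\begin{array}{ccc}\mathrm{Ext}^{n-1}_R(\mathfrak m,R)&\xrightarrow{\ \delta\ }&\mathrm{Ext}^n_R(\mathbb C,R)\\ \downarrow&&\downarrow\\ \mathrm{Ext}^{n-1}_R(B'',R)&\longrightarrow&\mathrm{Ext}^n_R(Q,R).\end{array}$$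
By (3), $\delta$ is an isomorphism. Let $N=\ker(Q\to\mathbb C)$, which has finite length by (i). In the exact sequence $\mathrm{Ext}^{n-1}_R(N,R)\to\mathrm{Ext}^n_R(\mathbb C,R)\to\mathrm{Ext}^n_R(Q,R)$ the first term is zero by (2), so the right vertical map is injective. Hence so is the composite through the upper right corner, and therefore the left vertical map is injective.

It remains to pass from $B''$ to $B$. From $0\to T\to B\to B''\to0$ we get the exact sequence $\mathrm{Ext}_R^{n-2}(T,R)\to\mathrm{Ext}_R^{n-1}(B'',R)\to\mathrm{Ext}_R^{n-1}(B,R)$. Its first term is zero by (2), since $T$ has finite length. So $\mathrm{Ext}_R^{n-1}(B'',R)\to\mathrm{Ext}_R^{n-1}(B,R)$ is injective. The composite $\mathrm{Ext}^{n-1}_R(\mathfrak m,R)\to\mathrm{Ext}^{n-1}_R(B'',R)\to\mathrm{Ext}^{n-1}_R(B,R)$ is $\pi^*$, and it is injective. $\square$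

## 8. The punctured space $\mathbb C^n\setminus\{0\}$

**Proof of Theorem A.** Let $n\ge3$, $X=\mathbb C^n\setminus\{0\}$, $S=\{s_k:k\ge1\}$. Since $s_k\to0$, $S$ is closed and discrete in $X$. Put $\mathcal O_S=\mathcal O_X/I_S$.

**Step 1: a class with nonzero stalk at every point of $S$.** By (2), $\mathcal Ext^q(\mathcal O_S,\mathcal O)=0$ for $q\ne n$, and $\mathcal Ext^n(\mathcal O_S,\mathcal O)$ is supported on the discrete set $S$ with stalks $\mathrm{Ext}^n_{\mathcal O_s}(\mathbb C,\mathcal O_s)\cong\mathbb C$. So (1) gives
$$\mathrm{Ext}^n(\mathcal O_S,\mathcal O)\cong H^0(X,\mathcal Ext^n(\mathcal O_S,\mathcal O))=\prod_{s\in S}\mathrm{Ext}^n_{\mathcal O_s}(\mathbb C,\mathcal O_s)=\prod_S\mathbb C ,$$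
where the map to the factor at $s$ is "take the stalk at $s$". Moreover $H^n(X,\mathcal O)=0$: the $n$ open sets $\{z_i\ne0\}$ cover $X$, all their intersections are Stein, and there are no nonzero alternating Čech $n$-cochains on $n$ open sets. From $0\to I_S\to\mathcal O\to\mathcal O_S\to0$ we get the exact sequence
$$\mathrm{Ext}^{n-1}(I_S,\mathcal O)\to\mathrm{Ext}^n(\mathcal O_S,\mathcal O)\to\mathrm{Ext}^n(\mathcal O,\mathcal O)=H^n(X,\mathcal O)=0 .\tag{4}$$
So there is $\xi\in\mathrm{Ext}^{n-1}(I_S,\mathcal O)$ that maps to a family with nonzero component at every $s\in S$. Taking stalks is exact, so it induces maps on Ext groups that commute with pullbacks and connecting maps. The stalk $\xi_s\in\mathrm{Ext}^{n-1}_{\mathcal O_s}(\mathfrak m_s,\mathcal O_s)$ therefore maps to a nonzero element of $\mathrm{Ext}_{\mathcal O_s}^n(\mathbb C,\mathcal O_s)$, and $\xi_s\ne0$ for every $s\in S$.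

**Step 2: $\xi$ is not effaceable.** Suppose $\xi\in\operatorname{im}\varphi^{n-1}$. By Lemma 1(a) there is an epimorphism $\pi\colon B\to I_S$ in $\mathrm{Coh}(X)$ with $\pi^*\xi=0$. Then $\pi^*\xi_{s_k}=0$ in $\mathrm{Ext}_{\mathcal O_{s_k}}^{n-1}(B_{s_k},\mathcal O_{s_k})$ for all $k$, while $\xi_{s_k}\ne0$. This contradicts Lemma 3 with $U=\mathbb C^n$. So $\xi\notin\operatorname{im}\varphi^{n-1}$.

**Step 3: the functor.** Since $n-1\ge2$, Lemma 1(c) applies to $\xi$: the functor $\Phi_X$ is not full, and the object $K$ in a triangle $\mathcal O[n-2]\to K\to I_S\xrightarrow{\xi}\mathcal O[n-1]$ is not in its essential image. $\blacksquare$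

## 9. Punctured manifolds and Hopf manifolds

**Proof of Theorem B(1).** Let $Y$ be a connected complex manifold of dimension $n\ge3$, $y\in Y$, $X=Y\setminus\{y\}$. Choose coordinates centered at $y$ and $k_0$ such that $S=\{s_k:k\ge k_0\}$ lies in the chart. Since $s_k\to y$ in $Y$, $S$ is closed and discrete in $X$. The manifold $X$ is connected and noncompact of dimension $n$. By the theorem of Malgrange and Siu (Y.-T. Siu, *Analytic sheaf cohomology groups of dimension $n$ of $n$-dimensional noncompact complex manifolds*, Pacific J. Math. 28 (1969)), $H^n(X,A)=0$ for every coherent $A$ on such an $X$. In particular $H^n(X,\mathcal O)=0$, and (4) gives $\xi\in\mathrm{Ext}^{n-1}(I_S,\mathcal O)$ with $\xi_s\ne0$ for all $s\in S$, exactly as in Step 1 above. If $\pi\colon B\to I_S$ effaced $\xi$, we would restrict $\pi$ to the punctured chart and contradict Lemma 3 there. So $\xi\notin\operatorname{im}\varphi^{n-1}$, and Lemma 1(c) applies.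

**Proof of Theorem B(2).** Let $q\colon\mathbb C^n\setminus\{0\}\to X$ be the quotient map, a local biholomorphism, and $x=q(1,\dots,1)$. The idea is that a single point of $X$ unwinds to our sequence: $g^k(1,\dots,1)=s_k$, so $q^{-1}(x)=\{s_k:k\in\mathbb Z\}=:S$. This set is closed and discrete in $\mathbb C^n\setminus\{0\}$, since $s_k\to0$ as $k\to\infty$ and $|s_k|\to\infty$ as $k\to-\infty$. Also $q^*I_x=I_S$.

**Step 1: $H^n(X,\mathcal O)=0$.** By Serre duality $H^n(X,\mathcal O)^*\cong H^0(X,\omega_X)$. A global section of $\omega_X$ is a $g$-invariant form $f\,dz_1\wedge\dots\wedge dz_n$ on $\mathbb C^n\setminus\{0\}$. By Hartogs $f=\sum a_mz^m$ is entire. Invariance reads $f(gz)\prod_ip_i^{-1}=f(z)$, that is, $a_m\prod_ip_i^{-m_i-1}=a_m$ for all $m$. Since $\prod_ip_i^{-m_i-1}<1$, all $a_m$ vanish, so $f=0$.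

**Step 2: the class.** As in (4), the map $\mathrm{Ext}^{n-1}(I_x,\mathcal O_X)\to\mathrm{Ext}^n(\mathcal O_X/I_x,\mathcal O_X)\cong\mathbb C$ is onto, so there is $\xi\in\mathrm{Ext}^{n-1}(I_x,\mathcal O_X)$ with $\xi_x\ne0$.

**Step 3: no effacement.** Suppose an epimorphism $\pi\colon B\to I_x$ in $\mathrm{Coh}(X)$ effaces $\xi$. Then $q^*B\to q^*I_x=I_S$ is an epimorphism of coherent sheaves on $\mathbb C^n\setminus\{0\}$. By Lemma 3 the induced map on $\mathrm{Ext}^{n-1}$ of stalks at $s_k$ is injective for $k\gg0$. Since $q$ is a local biholomorphism with $q(s_k)=x$, this map is identified with $\mathrm{Ext}^{n-1}_{\mathcal O_x}(\mathfrak m_x,\mathcal O_x)\to\mathrm{Ext}_{\mathcal O_x}^{n-1}(B_x,\mathcal O_x)$. So the latter is injective, but it kills $\xi_x\ne0$, a contradiction. By Lemma 1(a), $\xi\notin\operatorname{im}\varphi^{n-1}$, and Lemma 1(c) finishes the proof. $\blacksquare$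

For $n=2$ this construction has nothing to offer: it lives in $\mathrm{Ext}^{n-1}=\mathrm{Ext}^1$, where $\varphi^1$ is always bijective. Theorem C says that nothing else goes wrong on surfaces either, and we now prove it.

## 10. Cohomological vanishing in dimension at most two

A coherent sheaf on $X$ is a family of coherent sheaves on the components of $X$; Ext groups are the products of those on the components, and effacing epimorphisms can be chosen component by component. So, by Lemma 1(b), **we may take $X$ connected**, of dimension $n\le2$. Three facts are needed.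

**(F1)** *For coherent $F,G$, $\dim\operatorname{supp}\mathcal Ext^q(F,G)\le n-q$.* If $P\subset\mathcal O_x$ is a prime of height $<q$, then the regular local ring $(\mathcal O_x)_P$ has global dimension $<q$, so $\mathrm{Ext}^q_{\mathcal O_x}(F_x,G_x)_P=0$. Only primes of height $\ge q$ are in the support.

**(F2)** *A complex space of dimension at most one with no compact irreducible component of dimension one is Stein.* Steinness may be checked on the normalization of the reduction. That is a disjoint union of points and connected Riemann surfaces. The latter are noncompact because normalization is finite, and they are Stein by Behnke–Stein.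

**(F3)** *If $A$ is coherent on $X$ and $\dim\operatorname{supp}A=d$, then $H^p(X,A)=0$ for $p>d$.*
For $d=n$, tensor the Dolbeault complex $0\to\mathcal O\to\mathcal E^{0,0}\to\dots\to\mathcal E^{0,n}\to0$ with $A$. It is a bounded exact complex of flat $\mathcal O$-modules (Malgrange: the sheaf $\mathcal E$ of smooth functions is flat over $\mathcal O$), so it remains exact. Thus $A\otimes_{\mathcal O}\mathcal E^{0,\bullet}$ is a resolution of $A$ of length $n$ by fine sheaves.
For $d=0$ the support is discrete and the claim is clear.
For $d=1$ let $Z=\operatorname{supp}A$, with structure sheaf $\mathcal O/\mathrm{Ann}\,A$. Choose a closed discrete set $\Sigma\subset Z$ consisting of one smooth point of $Z$ on each compact one-dimensional component, lying on no other component. This is possible since the family of components is locally finite. Cover $Z$ by $Z\setminus\Sigma$ and a disjoint union of small discs around the points of $\Sigma$. Removing a smooth point from an irreducible curve leaves it irreducible, so $Z\setminus\Sigma$ has no compact one-dimensional component. By (F2), the two open sets and their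 intersection (punctured discs) are Stein. In the Mayer–Vietoris sequence, $H^p(Z,A)$ lies between $H^{p-1}$ of the intersection and $H^p$ of the two sets, and these vanish for $p\ge2$.

By (F1) and (F3), in (1) we have $E_2^{p,q}=0$ whenever $p+q>n$, so
$$\mathrm{Ext}^i(F,G)=0\quad\text{for } i>n.\tag{5}$$
For $n\le1$ the hypothesis of Lemma 1(b) is empty and Theorem C holds. **From now on $n=2$.** By (5) it remains to efface, for all coherent $F,G$, every class in $\mathrm{Ext}^2(F,G)$.

## 11. Pure covers

**Definition.** A coherent sheaf $F$ on the surface $X$ is *pure* if it has no nonzero finite-length subsheaf at any point: for every $x$, no nonzero element of $F_x$ is killed by a power of $\mathfrak m_x$, that is, $H^0_{\mathfrak m_x}(F_x)=0$.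

For example, with local coordinates $u,v$, the sheaves $\mathcal O$, $I_x$ and $\mathcal O/(u)$ are pure. The sheaf $\mathcal O/(u^2,uv)$ is not pure at the origin, since the class of $u$ is nonzero and killed by $\mathfrak m$. Subsheaves of pure sheaves are pure. If $F$ is pure and $F_x\neq0$, then $\operatorname{depth}F_x\ge1$, so by Auslander–Buchsbaum
$$\mathrm{pd}\,F_x\le1\ \text{ for all }x,\qquad \mathcal Ext^2(F,G)=0\ \text{ for all coherent }G.\tag{6}$$

**Step 1. Every coherent $F$ is a quotient of a pure coherent sheaf $F''$.** This step reduces the problem to pure sheaves. Let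
$$D=\{x:H^0_{\mathfrak m_x}(F_x)\ne0\}=\{x:\mathrm{pd}\,F_x=2\}=\operatorname{supp}\mathcal Ext^2(F,\mathcal O).$$
The second equality is Auslander–Buchsbaum. The third holds because a finitely generated module $M$ of finite projective dimension $d$ over a Noetherian local ring $R$ has $\mathrm{Ext}^d_R(M,R)\ne0$. By (F1), $D$ is closed and discrete.

A naive idea is to add to $F$ a free sheaf $\mathcal O^N$ that maps onto the bad part. But the number of generators needed at $x\in D$ may be unbounded as $x$ runs through an infinite $D$. An ideal has rank one and can have as many generators as we like at each point, so we use an ideal.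

Let $x\in D$, $R=\mathcal O_x$, $\mathfrak m=\mathfrak m_x$. The module $T_x=H^0_{\mathfrak m}(F_x)$ has finite length, so by Artin–Rees there is $k\ge1$ with $\mathfrak m^kF_x\cap T_x=0$. Let $M_x=F_x/\mathfrak m^kF_x$, generated by $N\ge1$ elements. Take local coordinates $u,v$ at $x$, put $a=u^k$, $b=v^k$ and $J_x=(a,b)^N$, with generators $a^{N-i}b^i$, $0\le i\le N$.

*The relations among these generators are generated by $b\,e_i-a\,e_{i+1}$, $0\le i<N$* (this is a case of Hilbert–Burch). These are relations, since $b\cdot a^{N-i}b^i=a\cdot a^{N-i-1}b^{i+1}$. Conversely let $\sum_{i=0}^Nc_ia^{N-i}b^i=0$. We use induction on $N$; for $N=0$ the relation says $c_0=0$. For $N\ge1$, reduce modulo $a$: $c_Nb^N\in(a)$, and $b$ is a nonzerodivisor modulo $a$, so $c_N=ad$. Adding $d(b\,e_{N-1}-a\,e_N)$ to the relation makes the coefficient of $e_N$ zero. The new relation is divisible by $a$, and after division it is a relation among the generators $a^{N-1-i}b^i$, $0\le i\le N-1$, to which the induction hypothesis applies.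

The coefficients of these relations lie in $\mathfrak m^k$. Hence $J_x/\mathfrak m^kJ_x\cong(R/\mathfrak m^k)^{N+1}$. Since $M_x$ is an $R/\mathfrak m^k$-module with $N$ generators, there is an epimorphism $\theta_x\colon J_x\to J_x/\mathfrak m^kJ_x\cong(R/\mathfrak m^k)^{N+1}\to M_x$.

Let $P\subset\mathcal O_X$ be the ideal with $P_x=J_x$ for $x\in D$ and $P_x=\mathcal O_x$ otherwise. It is coherent, because $D$ is closed and discrete and each $R/J_x$ has finite length. Let $M=\bigoplus_{x\in D}M_x$ (skyscraper sheaves), $\theta=(\theta_x)\colon P\to M$, and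
$$F''=\ker\big(F\oplus P\to M,\ (f,w)\mapsto\bar f-\theta(w)\big).$$
Then $F''$ is coherent, and $F''\to F$ is an epimorphism because $\theta$ is one. It is pure: off $D$ we have $F''=F\oplus\mathcal O$, and $F$ is pure there. At $x\in D$, let $(f,w)\in F''_x$ be killed by a power of $\mathfrak m$. Since $w$ lies in the domain $R$, $w=0$. Then $f\in T_x$ and $\bar f=\theta(0)=0$ in $M_x$, so $f\in T_x\cap\mathfrak m^kF_x=0$.

For example, let $F=\mathcal O/I_x$. Then $k=N=1$, $J_x=\mathfrak m$, $\theta_x$ is a linear form on $\mathfrak m/\mathfrak m^2$, and $F''\cong I_x$ maps onto $\mathcal O/I_x$ by a directional derivative at $x$.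

**Step 2. If $F$ is pure, there are coherent subsheaves $F_1,F_2\subset F$ with $F_1+F_2=F$ such that $\mathrm{Ext}^2(F,G)\to\mathrm{Ext}^2(F_\nu,G)$ is zero for $\nu=1,2$.** This is proved in the next two sections, for $X$ compact and for $X$ noncompact. Granting it, Theorem C follows: for pure $F$ the epimorphism $F_1\oplus F_2\to F$ effaces all of $\mathrm{Ext}^2(F,G)$. For general $F$ take $F''\to F$ from Step 1, apply Step 2 to $F''$, and use the composite $F''_1\oplus F''_2\to F''\to F$. So every class in $\mathrm{Ext}^2(F,G)$ is effaced, and Lemma 1(b) applies.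

The design of Step 2 is this. To kill $\mathrm{Ext}^2$, shrink $F$ at a discrete set of points. Doing so at two disjoint sets of points gives two subsheaves that together still generate $F$.

## 12. Killing $\mathrm{Ext}^2$ on a compact surface

Let $X$ be a compact connected surface and $F$ pure.

**Duality: turning $\mathrm{Ext}^2$ into Hom.** For coherent $F'$ we claim
$$\mathrm{Ext}^2(F',G)^*\cong\mathrm{Hom}(G,F'\otimes\omega_X).\tag{7}$$
Put $\mathcal P=R\mathcal Hom(F',G)$, so $\mathrm{Ext}^2(F',G)=H^2(X,\mathcal P)$. Duality for $D^b_{\rm Coh}$ on a compact manifold (Serre, Malgrange; Ramis–Ruget–Verdier, Invent. Math. 13 (1971)) gives $H^2(X,\mathcal P)^*\cong\mathrm{Hom}(\mathcal P,\omega_X)$. Since $F'$ and $G$ are perfect, the natural maps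
$$R\mathcal Hom(\mathcal P,\omega_X)\longleftarrow F'\otimes^LR\mathcal Hom(G,\omega_X)\longrightarrow R\mathcal Hom(G,F'\otimes\omega_X)$$
are isomorphisms; this is a local statement, and it is clear for finite free modules. Taking $H^0$ of global sections gives (7).

**Shrinking $F$ at finitely many points.** The space $H=\mathrm{Hom}(G,F\otimes\omega_X)$ is finite-dimensional, as $X$ is compact. Let $H'\subset H$ be a nonzero subspace and $0\ne\psi\in H'$. The sheaf $\operatorname{im}\psi\subset F\otimes\omega_X$ is nonzero and pure, so its support has no isolated point (at such a point the stalk would be a nonzero module of finite length). So the support has positive dimension and contains points outside any given finite set. At such a point $s$ we have $\psi(G_s)\neq0$, and by Krull's intersection theorem there is $k$ with $\psi(G_s)\not\subset\mathfrak m_s^k(F\otimes\omega_X)_s$. Hence the $\psi'\in H'$ with $\psi'(G_s)\subset\mathfrak m_s^k(F\otimes\omega_X)_s$ form a proper subspace of $H'$.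

Start with $H'=H$ and iterate, each time at a new point. After finitely many steps the subspace is $0$. So there are a finite set $S_1$ and integers $k_s$ ($s\in S_1$) such that
$$F_1=\ker\Big(F\to\bigoplus_{s\in S_1}F_s/\mathfrak m_s^{k_s}F_s\Big)$$
satisfies $\mathrm{Hom}(G,F_1\otimes\omega_X)=0$: this group consists of the $\psi\in H$ with $\psi(G_s)\subset\mathfrak m_s^{k_s}(F\otimes\omega_X)_s$ for all $s\in S_1$. By (7), $\mathrm{Ext}^2(F_1,G)=0$.

**The second subsheaf.** Repeat the construction with points avoiding $S_1$. This gives a finite set $S_2$ disjoint from $S_1$ and a subsheaf $F_2$ with $\mathrm{Ext}^2(F_2,G)=0$. We have $F_1=F$ off $S_1$ and $F_2=F$ off $S_2$, so $F_1+F_2=F$. This proves Step 2 for compact $X$.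

## 13. Killing $\mathrm{Ext}^2$ on a noncompact surface

Let $X$ be a noncompact connected surface and $F$ pure.

**Reduction to $H^1$ of a sheaf on a curve.** Let $F'$ be pure. By (6), $R\mathcal Hom(F',G)$ has cohomology sheaves only in degrees $0$ and $1$, so there is a triangle $\mathcal Hom(F',G)\to R\mathcal Hom(F',G)\to\mathcal Ext^1(F',G)[-1]\to$, natural in $F'$. By Siu's theorem quoted in Section 9, $H^2(X,\mathcal Hom(F',G))=0$, and $H^3(X,\mathcal Hom(F',G))=0$ by (F3). The long exact sequence gives
$$\mathrm{Ext}^2(F',G)\cong H^1(X,\mathcal Ext^1(F',G))\quad\text{naturally in pure }F'.\tag{8}$$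

Let $A=\mathcal Ext^1(F,G)$ and $Z=\operatorname{supp}A$. By (F1), $\dim Z\le1$.

**Only compact components matter.** Let $(Z_i)_{i\in I}$ be the compact one-dimensional irreducible components of $Z$, a locally finite family, and $Z_{nc}$ the union of the noncompact ones. Let $A_i,A_{nc}\subset A$ be the subsheaves of sections supported on $Z_i$ and $Z_{nc}$. They are coherent: with $I$ the ideal of $Z_i$ (or $Z_{nc}$), the subsheaf is the union of the chain $\mathcal Hom(\mathcal O/I^m,A)$ of coherent subsheaves, and this chain is locally stationary. We claim that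
$$\prod_iH^1(Z_i,A_i)=H^1\Big(X,\bigoplus_iA_i\Big)\longrightarrow H^1(X,A)\quad\text{is surjective.}\tag{9}$$

The equality holds because the family is locally finite: the sum $\bigoplus_iA_i$ equals $\prod_iA_i$, and the product of Godement resolutions of the $A_i$ on $Z_i$, extended by zero, is again a flasque resolution, whose global sections are the product.

For the surjectivity, consider $\beta\colon\bigoplus_iA_i\oplus A_{nc}\to A$. At a point of $Z$ that is not isolated in $Z$ and lies on only one component, $Z$ coincides near the point with that component, so $\beta$ is onto there. Hence $\operatorname{coker}\beta$ is supported on the discrete set of isolated points of $Z$ and points lying on several components, and $H^1(X,\operatorname{coker}\beta)=0$. So $H^1(X,\operatorname{im}\beta)\to H^1(X,A)$ is onto. Also $\ker\beta$ is supported on $Z$, so $H^2(X,\ker\beta)=0$ by (F3), and $H^1$ of the source of $\beta$ maps onto $H^1(X,\operatorname{im}\beta)$. Finally $H^1(X,A_{nc})=0$, because $A_{nc}$ is a coherent sheaf on a complex space with underlying space contained in $Z_{nc}$ as a closed analytic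 subset, and this space is Stein by (F2). This proves (9).

**Choice of points.** Let $T\subset F$ be the torsion subsheaf. The sheaf $F/T$ is torsion free, so at primes of height $\le1$ its localizations are free. Hence $\mathcal Ext^q(F/T,\mathcal O)$, $q=1,2$, is supported in dimension $0$, and $F/T$ is locally free off a discrete set. For each $i$, all points $s\in Z_i$ outside a closed discrete set have the following three properties.

- $Z=Z_i$ near $s$.
- $A$ is pure at $s$. (The points where it is not form a discrete set, as shown for $D$ in Section 11.)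
- $F/T$ is free near $s$, so that $F\cong T\oplus\mathcal O^r$ near $s$.

Since $Z_i$ is one-dimensional, such points exist. Choose one, $s_i\in Z_i$, for every $i$. The set $\{s_i\}$ is closed and discrete because the $Z_i$ are locally finite, and $s_i$ lies on no component other than $Z_i$.

The associated primes of $T_{s_i}$ and of $A_{s_i}$ have height one: they are nonzero because $T$ is torsion and $\dim Z\le1$, and they are not $\mathfrak m_{s_i}$ because $T\subset F$ and $A$ are pure at $s_i$. By prime avoidance there is $t=t_i\in\mathfrak m_{s_i}$ outside all these finitely many primes, so $t$ is a nonzerodivisor on $T_{s_i}$ and $A_{s_i}$. Choose a small neighborhood $V=V_i$ of $s_i$ such that on $V$: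

- $Z\cap V=Z_i\cap V$, so $A_i=A$ on $V$, and $F=T\oplus\mathcal O^r$;
- $t$ is defined, and multiplication by $t$ is injective on $T$ and on $A$;
- the zero set of $t$ meets $Z_i$ only in $s_i$, and meets $\operatorname{supp}T$ at most in $s_i$.

The last condition can be met because $t$ lies in no minimal prime of the supports of $A_{s_i}$ and $T_{s_i}$. In particular $T_{s_i}/t^kT_{s_i}$ has finite length for all $k$. No other point $s_{i'}$ lies in $V_i$, since $s_{i'}\in Z\setminus Z_i$.

**Twisting $A_i$ until $H^1$ vanishes.** On $V\setminus s_i$ the function $t$ is invertible along $Z_i$, so it acts invertibly on $A_i$. For $k\ge0$ let $A_i\langle k\rangle$ be the coherent sheaf obtained by gluing $A_i|_{X\setminus s_i}$ and $A_i|_V$ along $V\setminus s_i$, where $a$ in the first chart is identified with $t^ka$ in the second. There is an injection $A_i\to A_i\langle k\rangle$ that is the identity off $s_i$ and $t^k$ on $V$. We claim: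
$$\text{there is }k_i\text{ with } H^1(Z_i,A_i\langle k_i\rangle)=0.\tag{10}$$

Let $\hat Z_i=(Z_i,\mathcal O/\mathrm{Ann}\,A_i)$, a compact complex space. At $s_i$ the germ $t$ is a nonzerodivisor in $\mathcal O/\mathrm{Ann}\,A_i\subset\mathcal End(A_i)$: if $thA_i=0$, then $hA_i=0$. So $t$ defines an effective Cartier divisor supported at $s_i$. Its line bundle $L=L_i$ is $\mathcal O_{\hat Z_i}$ glued in the same way by $t$, and $A_i\langle k\rangle=A_i\otimes L^k$. It has the canonical section $\sigma$, equal to $1$ off $s_i$ and to $t$ on $V$. Now $\hat Z_i$ is a compact irreducible curve, hence projective, and $L$ has positive degree on the reduction, hence is ample; so (10) is Serre's vanishing theorem. Here is also a direct argument.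

*Reduced structure.* Let $\mathcal N$ be the nilradical of $\mathcal O_{\hat Z_i}$. By compactness it is nilpotent. The sheaf $A_i$ is filtered by the $\mathcal N^rA_i$, with finitely many nonzero graded pieces, each a coherent sheaf on $Z_{\rm red}=(\hat Z_i)_{\rm red}$. Tensoring with $L^k$ is exact, so by long exact sequences it suffices to show $H^1(Z_{\rm red},C\otimes L^k)=0$ for $k\gg0$, for each coherent $C$ on $Z_{\rm red}$.

*Normalization.* Let $\nu\colon\tilde Z\to Z_{\rm red}$ be the normalization, a finite map from a compact Riemann surface, connected because $Z_i$ is irreducible. The sheaf $\mathcal Hom(\nu_*\mathcal O_{\tilde Z},C)$ is a coherent $\nu_*\mathcal O_{\tilde Z}$-module, so it is $\nu_*E'$ for a coherent sheaf $E'$ on $\tilde Z$. Evaluation at $1$ is a map $\nu_*E'\to C$ that is an isomorphism where $\nu$ is, so its kernel and cokernel have finite support. As in the proof of (9), $H^1(Z_{\rm red},\nu_*E'\otimes L^k)\to H^1(Z_{\rm red},C\otimes L^k)$ is onto. With $M=\nu^*L$, the projection formula and the finiteness of $\nu$ show that the source is $H^1(\tilde Z,E'\otimes M^k)$. Torsion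 has no $H^1$, so this equals $H^1(\tilde Z,E_0\otimes M^k)$ with $E_0=E'/\text{torsion}$ a vector bundle.

*Riemann surface.* By Serre duality this space is dual to $H^0(\tilde Z,\mathcal V\otimes M^{-k})$ with $\mathcal V=E_0^*\otimes\omega_{\tilde Z}$. The section $\nu^*\sigma$ of $M$ is not identically zero and vanishes at a point $z$ over $s_i$. Multiplication by $(\nu^*\sigma)^k$ embeds $H^0(\tilde Z,\mathcal V\otimes M^{-k})$ into the space of sections of $\mathcal V$ vanishing to order at least $k$ at $z$. These subspaces of the finite-dimensional space $H^0(\tilde Z,\mathcal V)$ decrease with $k$, and their intersection is $0$ by the identity theorem. So they are $0$ for $k\gg0$. This proves (10).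

**The subsheaf $F_1$.** Fix $k_i$ as in (10) and let
$$F_1=\ker\Big(F\to\bigoplus_iT_{s_i}/t_i^{k_i}T_{s_i}\Big),\qquad\text{near }s_i:\quad F=T\oplus\mathcal O^r\to T\to T/t_i^{k_i}T .$$
The target is a sum of skyscraper sheaves of finite length on a closed discrete set. So $F_1$ is coherent, it is pure as a subsheaf of $F$, and near $s_i$ it equals $t^{k_i}T\oplus\mathcal O^r$. Let $j\colon F_1\hookrightarrow F$ be the inclusion and $A_1=\mathcal Ext^1(F_1,G)$. (Here the index $1$ belongs to $F_1$; the sheaves $A_i$, $i\in I$, remain those above, and $I$ is regarded as not containing the symbol $1$.) We show that $j^*\colon H^1(X,A)\to H^1(X,A_1)$ is zero.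

*Near $s_i$ the map $j^*$ is divisible by $t^{k_i}$.* On $V$, multiplication by $t$ is injective on $T$, so we may define
$$u=t^{-k_i}\oplus0\colon\ F_1=t^{k_i}T\oplus\mathcal O^r\to T\oplus\mathcal O^r=F .$$
Then $j=t^{k_i}u+e$, where $e=0\oplus\mathrm{id}$ factors through the free sheaf $\mathcal O^r$. On $\mathcal Ext^1(-,G)$ the map $e^*$ factors through $\mathcal Ext^1(\mathcal O^r,G)=0$. Hence
$$j^*=u^*\circ t^{k_i}\colon A\to A_1\quad\text{on }V.\tag{11}$$

*Factorization through the twist.* Define $h_i\colon A_i\langle k_i\rangle\to A_1$ by $j^*$ on the chart $A_i|_{X\setminus s_i}$ and by $u^*$ on the chart $A_i|_V$. On $V\setminus s_i$ a section $a$ of the first chart is identified with $t^{k_i}a$ of the second, and $u^*(t^{k_i}a)=j^*a$ by (11), so $h_i$ is well defined. The composite $A_i\to A_i\langle k_i\rangle\xrightarrow{h_i}A_1$ is $j^*$ off $s_i$ and $u^*\circ t^{k_i}=j^*$ on $V$. So $A_i\to A\xrightarrow{j^*}A_1$ factors through $A_i\langle k_i\rangle$.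

*Vanishing.* Consequently $H^1(X,\bigoplus_iA_i)\to H^1(X,A)\to H^1(X,A_1)$ factors through $H^1(X,\bigoplus_iA_i\langle k_i\rangle)=\prod_iH^1(Z_i,A_i\langle k_i\rangle)=0$. The first map is surjective by (9), so $H^1(X,A)\to H^1(X,A_1)$ is zero. Since $F$ and $F_1$ are pure, (8) shows that $\mathrm{Ext}^2(F,G)\to\mathrm{Ext}^2(F_1,G)$ is zero.

**The second subsheaf.** Repeat the construction with points $s_i'\in Z_i$ satisfying the same three conditions and with $\{s_i'\}\cap\{s_i\}=\emptyset$. This gives $F_2\subset F$ such that $\mathrm{Ext}^2(F,G)\to\mathrm{Ext}^2(F_2,G)$ is zero. Since $F_1=F$ off $\{s_i\}$ and $F_2=F$ off $\{s'_i\}$, we have $F_1+F_2=F$. This proves Step 2 for noncompact $X$, and with it Theorem C. $\blacksquare$
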